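\title{Dualizability and residual smallness\\ for finite completely regular semigroups}

\begin{abstract}
A finite completely regular semigroup that generates a residually large variety is inherently nondualizable. We show that residual smallness does not imply dualizability: the product of the symmetric group $S_3$ with the two-element semilattice generates a variety whose subdirectly irreducible members have at most seven elements, and it is not dualizable. We isolate the obstruction in general form and prove dualizability for several classes of strong semilattices of rectangular groups. From this we obtain the correct converse: a finite completely regular semigroup is inherently nondualizable if and only if it generates a residually large variety. When all subgroups are abelian, dualizability is equivalent to residual smallness. For a finite group $G$ and a finite semilattice $Y$ with at least two elements, $G\times Y$ is dualizable if and only if $G$ is abelian.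
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $A$ be a finite algebra; in this paper it is always a finite semigroup. We write $\mathbb{V}(A)$ for the variety generated by $A$, the class of all algebras that satisfy the identities of $A$; it is closed under homomorphic images, subalgebras and direct products. We write $\mathbb{ISP}(A)$ for the class of isomorphic copies of subalgebras of direct powers of $A$. An algebra $B$ lies in $\mathbb{ISP}(A)$ exactly when the set $\hom(B,A)$ of homomorphisms $B\to A$ separates the points of $B$. We compare two finiteness properties of $A$, one concerning $\mathbb{ISP}(A)$ and one concerning $\mathbb{V}(A)$.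

\subsection*{Dualizability}
Natural duality theory asks whether each $B\in\mathbb{ISP}(A)$ can be rebuilt from $\hom(B,A)$. A finitary relation on $A$ is \emph{compatible} if it is a subuniverse of a finite power of $A$, and an operation or partial operation on $A$ is compatible if its graph is. An \emph{alter ego} $\underset{\sim}{A}$ of $A$ consists of the set $A$, the discrete topology, and sets of compatible operations, compatible partial operations and compatible relations. For $B\in\mathbb{ISP}(A)$ the set $\hom(B,A)$ is a closed substructure of the power $\underset{\sim}{A}^{B}$, which carries the product topology and the pointwise structure. A \emph{morphism} $\hom(B,A)\to\underset{\sim}{A}$ is a continuous structure-preserving map. Each $b\in B$ gives a morphism, the \emph{evaluation} $e_B(b)\colon h\mapsto h(b)$. The alter ego \emph{dualizes} $A$ if for every $B\in\mathbb{ISP}(A)$ the map $e_B$ is an isomorphism from $B$ onto the algebra of all morphisms $\hom(B,A)\to\underset{\sim}{A}$, and $A$ is \emph{dualizable} if some alter ego dualizes it. The map $e_B$ is always an injective homomorphism, so the requirement is that every morphism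 be an evaluation. Finally, $A$ is \emph{inherently nondualizable} if every finite algebra $D$ with $A\in\mathbb{ISP}(D)$ is nondualizable. Such an $A$ is itself nondualizable (take $D=A$), and no enlargement of $A$ repairs this.

\subsection*{Residual smallness}
An algebra with more than one element is \emph{subdirectly irreducible} if every family of homomorphisms defined on it that separates its points contains an injective member; equivalently, it has a least congruence different from equality. Every member of a variety embeds in a product of subdirectly irreducible members of that variety, so these are its building blocks. A variety is \emph{residually small} if some cardinal bounds the sizes of its subdirectly irreducible members, and \emph{residually large} otherwise.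

\subsection*{Completely regular semigroups}
A semigroup is \emph{completely regular} if each of its elements lies in a subgroup, that is, if it is a union of groups. Groups, semilattices and bands are examples. The following result is known, and we use it without proof.

\begin{theorem}\label{thm:known}
A finite completely regular semigroup that generates a residually large variety is inherently nondualizable.
\end{theorem}

So residual smallness is necessary for dualizability. The question whether it is sufficient is posed in \cite{CDAS}:

\begin{quote}
\emph{Is every finite completely regular semigroup that generates a residually small variety dualizable?}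
\end{quote}

For groups the answer is yes, by the first part of the next theorem, which we also use without proof. Part (a) is due to Kearnes and Szendrei \cite{KS}; part (b) holds by Ol'shanskii (1969), or Freese--McKenzie.

\begin{theorem}\label{thm:groups}
\begin{enumerate}
\item[(a)] Every finite group in a residually small variety is dualizable.
\item[(b)] A finite group with abelian Sylow subgroups generates a residually small variety.
\end{enumerate}
Hence every finite group with abelian Sylow subgroups is dualizable.
\end{theorem}

We shall see that a finite completely regular semigroup with a residually small variety is assembled from groups with abelian Sylow subgroups, left zero and right zero semigroups, and a semilattice (Theorem~\ref{thm:D}), and that each of these ingredients is dualizable (Theorems~\ref{thm:groups} and~\ref{thm:C}). One would therefore guess that the answer is yes in general. It is no, and the plainest way of combining two ingredients already shows this. Let $\mathbf{2}=(\{0,1\};\min)$ be the two-element semilattice and $S_3$ the symmetric group of degree three.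

\begin{theorem}\label{thm:A}
The $12$-element semigroup $A=S_3\times\mathbf{2}$ is completely regular, every subdirectly irreducible member of $\mathbb{V}(A)$ has at most $7$ elements, and $A$ is not dualizable.
\end{theorem}

The proof, in Section~\ref{sec:example}, uses neither of the quoted theorems. It rests on a reformulation of dualizability without alter egos (Section~\ref{sec:local}). Theorem~\ref{thm:B} extracts the two features of $S_3\times\mathbf{2}$ that make the proof work, and Theorem~\ref{thm:C} gives three situations in which a strong semilattice of rectangular groups is dualizable. One of them shows that $S_3$ with a zero adjoined is dualizable, although it generates the same variety as $S_3\times\mathbf{2}$ (Example~\ref{ex:same}). Dualizability is thus not a property of the generated variety, and residual smallness cannot characterize it. What residual smallness does characterize is the failure of \emph{inherent} nondualizability; this is Theorem~\ref{thm:D}. Section~\ref{sec:cor} settles dualizability for semigroups with abelian subgroups, for Clifford semigroups with injective structure maps, and for products $G\times Y$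 of a group and a semilattice. We do not obtain a full classification of the dualizable finite completely regular semigroups.

\subsection*{Conventions}
Algebras are nonempty, and $\mathbb{N}=\{1,2,\dots\}$. For a group $P$ and a set $X$, $P^{(X)}$ is the subgroup of $P^X$ of finitely supported elements; the symbol $1$ denotes the identity of any group under discussion. $S^0$ and $S^1$ denote $S$ with a new zero and a new identity. In a finite semigroup $a^\omega$ is the unique idempotent power of $a$; if $a$ lies in a subgroup, $a^\omega$ is the identity of that subgroup. $H_e$ is the maximal subgroup with identity $e$. For idempotents, $f\le e$ means $ef=fe=f$; if $f<e$ then $\{e,f\}\cong\mathbf{2}$. A semigroup is \emph{left zero} if $xy=x$ and \emph{right zero} if $xy=y$; the two-element ones are $L_2$ and $R_2$.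

Groups are treated as semigroups. For a finite group $G$ of exponent $n$ this changes nothing: $G$ satisfies $x^ny=y=yx^n$, so every semigroup in $\mathbb{V}(G)$ is a group and its subsemigroups are subgroups; semigroup homomorphisms between groups are group homomorphisms; congruences correspond to normal subgroups. In a subdirectly irreducible group, any two nontrivial normal subgroups intersect nontrivially.

\section{Local evaluations}\label{sec:local}

The more structure an alter ego has, the fewer morphisms there are, so it suffices to test the richest alter ego. Its morphisms have a direct description. Let $B$ be a set, $A$ a finite set and $\mathcal{F}\subseteq A^B$. A map $\alpha\colon\mathcal{F}\to A$ is a \emph{local evaluation} if for all $h_1,\dots,h_m\in\mathcal{F}$ there is $b\in B$ with $\alpha(h_k)=h_k(b)$ for all $k$. A local evaluation respects whatever holds pointwise: it sends a constant map to its value, and if, say, $h_2=u\circ h_1$ for a map $u$, then $\alpha(h_2)=u(\alpha(h_1))$.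

If $\mathcal{F}$ is closed in $A^B$, then $\alpha\colon\mathcal{F}\to A$ is continuous if and only if there is a finite set $F\subseteq B$ such that $\alpha(h)$ depends only on $h|_F$. Indeed, if $\alpha$ is continuous, the compact space $\mathcal{F}$ is covered by finitely many basic open sets on which $\alpha$ is constant, each determined by the values on a finite subset of $B$; let $F$ be the union of these subsets.

\begin{lemma}\label{lem:local}
A finite algebra $A$ is dualizable if and only if for every $B\in\mathbb{ISP}(A)$, every continuous local evaluation on $\hom(B,A)$ is an evaluation $e_B(b)$.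
\end{lemma}

\begin{proof}
Let $\alpha$ be a continuous local evaluation and $r$ an $m$-ary relation on $A$. If $(h_1(b),\dots,h_m(b))\in r$ for all $b\in B$, then $(\alpha(h_1),\dots,\alpha(h_m))\in r$, because this tuple is one of the tuples $(h_1(b),\dots,h_m(b))$. So $\alpha$ preserves every relation, and, by the same argument for graphs, every compatible operation and partial operation. Thus $\alpha$ is a morphism for every alter ego, and if $\alpha$ is not an evaluation then no alter ego dualizes $A$.

Conversely, let $\underset{\sim}{A}$ have all compatible finitary relations, and let $\alpha$ be a morphism. Given $h_1,\dots,h_m\in\hom(B,A)$, the relation $r=\{(h_1(b),\dots,h_m(b)):b\in B\}$ is a subuniverse of $A^m$ and holds pointwise of $(h_1,\dots,h_m)$. Hence $(\alpha(h_1),\dots,\alpha(h_m))\in r$, which says that $\alpha$ agrees with an evaluation on $h_1,\dots,h_m$. So the morphisms are continuous local evaluations, and if all of these are evaluations then $\underset{\sim}{A}$ dualizes $A$.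
\end{proof}

The simplest case shows how the two conditions cooperate. Write $\mathbf{1}_F$ for the indicator function of $F$.

\begin{lemma}\label{lem:sets}
Let $I$ be a nonempty set and $\beta\colon\{0,1\}^I\to\{0,1\}$ a continuous local evaluation. Then $\beta(\mathbf{1}_{\{i\}})=1$ for some $i\in I$.
\end{lemma}

\begin{proof}
Let $\beta$ depend only on the values on the finite nonempty set $F\subseteq I$. Then $\beta(\mathbf{1}_F)=\beta(\mathbf{1}_I)=1$. Choose $i\in I$ at which evaluation agrees with $\beta$ on $\mathbf{1}_F$ and on all $\mathbf{1}_{\{j\}}$, $j\in F$. Then $\mathbf{1}_F(i)=1$, so $i\in F$, and $\beta(\mathbf{1}_{\{i\}})=\mathbf{1}_{\{i\}}(i)=1$.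
\end{proof}

Once $i$ is found, it pins $\beta$ down: a point at which evaluation agrees with $\beta$ on $\mathbf{1}_{\{i\}}$ and on a given $\sigma\in\{0,1\}^I$ must be $i$, so $\beta(\sigma)=\sigma(i)$. Since the members of $\mathbb{ISP}(L_2)$ are left zero semigroups and every map between left zero semigroups is a homomorphism, this proves that $L_2$ is dualizable. Continuity is needed: if $\mathcal{U}$ is a nonprincipal ultrafilter on $I$, then the map with $\beta(\sigma)=1$ if and only if $\sigma^{-1}(1)\in\mathcal{U}$ is a local evaluation, since finitely many sets $\{i:\sigma_k(i)=\beta(\sigma_k)\}\in\mathcal{U}$ have a common point, and it is not an evaluation.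

To prove that $A$ is not dualizable we must produce a continuous local evaluation that is not an evaluation. The natural candidate is ``evaluation at an element missing from $B$''. The missing element must be imitated by elements of $B$ on each finite set of homomorphisms, and yet its value under $h$ must be readable from the values of $h$ on one fixed finite subset of $B$.

\section{The semigroup $S_3\times\mathbf{2}$}\label{sec:example}

Throughout this section $A=S_3\times\mathbf{2}$. It is the union of the groups $S_3\times\{0\}$ and $S_3\times\{1\}$, so it is completely regular. The other two claims of Theorem~\ref{thm:A} are Propositions~\ref{prop:nd} and~\ref{prop:rs}.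

\subsection*{Nondualizability}
Let $a\in S_3$ have order $3$ and put $V=\langle a\rangle$. We use three facts: $V$ is the commutator subgroup of $S_3$, the center of $S_3$ is trivial, and every proper subgroup of $S_3$ is abelian. Let
\[
C=\Bigl\{x\in V^{(\mathbb{N})}:\prod_i x_i=1\Bigr\},\qquad
B=\{(x,0):x\in S_3^{(\mathbb{N})}\}\cup\{(x,1):x\in C\},
\]
a subsemigroup of $S_3^{\mathbb{N}}\times\mathbf{2}$ with a lower and an upper floor, both groups. Let $c=(a,1,1,\dots)$, and for $j\ge2$ let $b_j\in C$ have $a$ in place $1$, $a^{-1}$ in place $j$, and $1$ elsewhere. Since $c\notin C$, the element $(c,1)$ is missing from $B$, while $(c,0)$ is present, and the elements $(b_j,1)$ of $B$ differ from $(c,1)$ only in a place that can be moved far away. The lower floor does two jobs. It contains $(c,0)$, which tells us what $h(c,1)$ ought to be. And it contains full copies of $S_3$, which prevent a homomorphism from seeing more than one coordinate of $V^{(\mathbb{N})}$.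

\begin{proposition}\label{prop:nd}
$A$ is not dualizable.
\end{proposition}

\begin{proof}
The homomorphisms $\pi_i\colon B\to A$, $\pi_i(x,\varepsilon)=(x_i,\varepsilon)$, separate points, so $B\in\mathbb{ISP}(A)$.

Let $h\in\hom(B,A)$. A homomorphism from a group to $\mathbf{2}$ is constant, so $h(x,0)=(g(x),\delta)$ and $h(x,1)=(g'(x),\delta')$ with group homomorphisms $g\colon S_3^{(\mathbb{N})}\to S_3$, $g'\colon C\to S_3$ and constants $\delta,\delta'\in\mathbf{2}$. For $x\in C$ we have $(x,0)=(x,1)(1,0)$; applying $h$ and comparing first components gives $g(x)=g'(x)$. Hence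
\begin{equation}\label{eq:upper}
h(x,1)=(g(x),\delta')\qquad(x\in C).
\end{equation}
The right side makes sense for $x=c$, and we define $\alpha(h)=(g(c),\delta')$. This depends only on $h(c,0)$ and $h(1,1)$, so $\alpha$ is continuous.

Let $N_i$ be the image under $g$ of the copy of $S_3$ in place $i$, and let $V_i$ be the copy of $V$ in place $i$. We claim that $g(V_i)\ne1$ for at most one $i$. Elements of $N_i$ and $N_j$ commute for $i\neq j$. If some $N_i$ is nonabelian, then $N_i=S_3$, and every other $N_j$ lies in the center of $S_3$ and is trivial. If all $N_i$ are abelian, then $g$ kills the commutator subgroup $V_i$ of every factor.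

Now let $h_1,\dots,h_m\in\hom(B,A)$ be given, with associated $g_k$ and $\delta'_k$. By the claim there is $j\ge2$ with $g_k(V_j)=1$ for all $k$. Since $b_j\in cV_j$, we get $g_k(b_j)=g_k(c)$, and \eqref{eq:upper} gives $h_k(b_j,1)=(g_k(c),\delta'_k)=\alpha(h_k)$ for all $k$. So $\alpha$ is a local evaluation.

Finally, $\alpha(\pi_i)=(c_i,1)$ for all $i$. If $\alpha$ were evaluation at $(x,\varepsilon)\in B$, then $(x_i,\varepsilon)=(c_i,1)$ for all $i$, so $(x,\varepsilon)=(c,1)\notin B$. By Lemma~\ref{lem:local}, $A$ is not dualizable.
\end{proof}

\begin{remark}\label{rem:fails}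
Two changes each destroy the argument, and they indicate the two hypotheses of Theorem~\ref{thm:B}.

(a) Replace $S_3$ by the abelian group $V$, in $A$ and in $B$. Then $h(x,\varepsilon)=(\prod_ix_i,\varepsilon)$ is a homomorphism that sees all coordinates. Here $\alpha(h)=(a,1)$, but $h(x,1)=(1,1)$ for all $x\in C$, so $(a,1)$ is not a value of $h$ and $\alpha$ is not a local evaluation.

(b) Keep $B$ and replace the target $A$ by $S_3^0$. A homomorphism may now send the lower floor to $0$ and act on the upper floor by any homomorphism $C\to V$. The $b_j$ form a basis of $C$ over the field with three elements, so the values $h(b_j,1)$ are arbitrary and single out no value for $h(c,1)$.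
\end{remark}

\subsection*{Residual smallness}
Both factors of $A$ satisfy the identities
\begin{equation}\label{eq:ids}
x^7=x,\qquad x^6y=yx^6,\qquad x^2y^2=y^2x^2;
\end{equation}
for $S_3$, the last one holds because all squares lie in $V$. Hence every member of $\mathbb{V}(A)$ satisfies \eqref{eq:ids}. We first reduce to groups and then bound the groups.

\begin{lemma}\label{lem:reduce}
If a subdirectly irreducible semigroup $S$ satisfies \eqref{eq:ids}, then $S\cong H$ or $S\cong H^0$, where $H$ is a subgroup of $S$ that is trivial or subdirectly irreducible.
\end{lemma}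

\begin{proof}
Since $x^{12}=x^7x^5=x^6$, the elements $x^6$ are idempotent; every idempotent $e$ equals $e^6$; and idempotents are central by the second identity. We claim that
\begin{equation}\label{eq:six}
(xy)^6=x^6y^6 .
\end{equation}
Put $f=x^6y^6$ and $g=(xy)^6$. From $xy\,f=x^7y^7=xy$ we get $gf=g$. On the other hand $f=x\,y^6\,x^5=xy\cdot y^5x^5$ and $g\,xy=(xy)^7=xy$, so $gf=f$. Hence $g=f$.

For an idempotent $e$, the set $H_e=\{x:x^6=e\}$ is closed under products by \eqref{eq:six}, has identity $e$ since $xe=x^7=x$, and contains the inverse $x^5$ of each of its elements $x$. Define $\Psi_e\colon S\to H_e^0$ by $\Psi_e(x)=xe$ if $x^6e=e$, and $\Psi_e(x)=0$ otherwise; in the first case $(xe)^6=x^6e=e$, so $xe\in H_e$. By \eqref{eq:six}, $(xy)^6e=e$ if and only if $x^6y^6e=e$, and this holds if and only if $x^6e=e$ and $y^6e=e$ (multiply $x^6y^6e=e$ by $x^6$ or by $y^6$). Since also $xye=xe\cdot ye$, the map $\Psi_e$ is a homomorphism. It is the identity on $H_e$.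

The maps $\Psi_e$ separate points. Let $x\ne y$. If $x^6=y^6=e$, then $\Psi_e(x)=x\neq y=\Psi_e(y)$. If $x^6\ne y^6$, then $x^6y^6$ differs from one of them, say from $e=x^6$, and $\Psi_e(x)=x\neq0=\Psi_e(y)$. Since $S$ is subdirectly irreducible, some $\Psi_e$ is injective. Its image contains $H=H_e$, so $S\cong H$ or $S\cong H^0$. If $H$ were neither trivial nor subdirectly irreducible, it would have nontrivial normal subgroups $N_i$ with trivial intersection, and the quotient maps to $H/N_i$, respectively $(H/N_i)^0$, would separate the points of $S$ with none of them injective.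
\end{proof}

\begin{lemma}\label{lem:six}
A subdirectly irreducible group $H$ satisfying $x^6=1$ and $x^2y^2=y^2x^2$ has at most $6$ elements.
\end{lemma}

\begin{proof}
Let $N$ be the subgroup generated by all squares. It is normal, it is abelian because squares commute, and it has exponent dividing $3$ because each square has. The quotient $H/N$ has exponent dividing $2$, so it is abelian. If $N=1$, then $H$ is abelian of exponent $2$; two distinct nonidentity elements would generate normal subgroups with trivial intersection, so $|H|=2$. Let $N\ne1$.

\emph{$|N|=3$.} Fix $g\in H$ and let $\sigma$ be conjugation by $g$ on $N$. Since $g^2\in N$ and $N$ is abelian, $\sigma^2=\mathrm{id}$. Let $N_+$ and $N_-$ be the subgroups of elements fixed and inverted by $\sigma$. Then $N_+\cap N_-=1$, since an element equal to its inverse in a group of exponent $3$ is trivial, and $N=N_+N_-$, since $x=x^4=(x\sigma(x))^2\,(x\sigma(x)^{-1})^2$. The group $H$ acts on $N$ through the abelian group $H/N$, so every conjugation commutes with $\sigma$, and $N_+,N_-$ are normal in $H$. One of them is therefore trivial. Thus every $g\in H$ centralizes or inverts $N$,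 and every subgroup of $N$ is normal in $H$. Two distinct subgroups of order $3$ would intersect trivially, so $N$ has only one, and $|N|=3$.

\emph{$N$ is its own centralizer.} Let $K=C_H(N)\ge N$; it is normal, of index at most $|\operatorname{Aut}N|=2$. For $x,y\in K$ the commutator $[x,y]$ lies in $N$, hence is central in $K$, so $[x,y]^2=[x^2,y]$; and $[x^2,y]=1$ because $x^2\in N$. As $|N|=3$, we get $[x,y]=1$, and $K$ is abelian. Then $T=\{k\in K:k^2=1\}$ is a normal subgroup of $H$ with $T\cap N=1$, so $T=1$. For $k\in K$ we have $k^3\in T$, so $k^3=1$ and $k=(k^2)^2\in N$. Hence $K=N$ and $|H|\le 6$.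
\end{proof}

A subgroup of a semigroup satisfying \eqref{eq:ids} satisfies the hypotheses on identities in Lemma~\ref{lem:six}, so the two lemmas give the bound.

\begin{proposition}\label{prop:rs}
Every subdirectly irreducible member of $\mathbb{V}(A)$ has at most $7$ elements.
\end{proposition}

\section{A general obstruction}\label{sec:obstruction}

Let $S$ be a finite completely regular semigroup. Like every finite semigroup it has a least two-sided ideal $M$, its \emph{minimal ideal}. For idempotents $f\le e$ put
\[
K_{e,f}=\{x\in H_e:xf=f\}.
\]
This set contains $e$ and is closed under products, so it is a subgroup of the finite group $H_e$. It measures what is lost of $H_e$ on multiplying by $f$: it is trivial in $S_3\times\mathbf{2}$, and it is all of $S_3$ for $e=1$, $f=0$ in $S_3^0$. For a prime $p$, a \emph{$p'$-element} is an element of order prime to $p$.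

\begin{theorem}\label{thm:B}
Let $S$ be a finite completely regular semigroup, not equal to its minimal ideal $M$, let $G$ be a maximal subgroup of $M$, and let $p$ be a prime. Suppose that
\begin{enumerate}
\item[(1)] $G$ has an abelian $p$-subgroup $V\ne1$ and a $p'$-element $t$ normalizing $V$ with $C_V(t)=1$;
\item[(2)] $p\nmid|K_{e,f}|$ for all idempotents $f\le e$ with $f\in M$.
\end{enumerate}
Then $S$ is not dualizable.
\end{theorem}

For $S=S_3\times\mathbf{2}$ take $p=3$, $V=\langle a\rangle$ and $t$ a transposition. Hypothesis (1) excludes the failure in Remark~\ref{rem:fails}(a), hypothesis (2) the failure in Remark~\ref{rem:fails}(b), and $S\ne M$ provides the second floor. The test semigroup $B$ is the same as before. What changes is the definition of $\alpha$: there is no formula like \eqref{eq:upper} that could be applied to $c$. Instead we show that $h(b_j,1)$ has the same value for all but boundedly many $j$. Because the bound does not depend on $h$, the value can be found by a majority vote among a fixed finite set of $j$, and this gives continuity.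

\begin{proof}
If $e$ is an idempotent and $u\in M$, then $(eue)^\omega$ is an idempotent of $M$ below $e$. So every idempotent lies above an idempotent of $M$. Choose $s\in S\setminus M$. Then $e_1=s^\omega\notin M$, since $s=se_1$, and there is an idempotent $e_0\in M$ with $e_0<e_1$.

Let $P=V\langle t\rangle\le G$, let $C=\{x\in V^{(\mathbb{N})}:\prod_ix_i=1\}$, and let
\[
B=\{(x,0):x\in P^{(\mathbb{N})}\}\cup\{(x,1):x\in C\}\le P^{\mathbb{N}}\times\mathbf{2}.
\]
The homomorphisms $\pi_i(x,\varepsilon)=x_i\in P\le S$ and $\chi(x,\varepsilon)=e_\varepsilon$ separate points, so $B\in\mathbb{ISP}(S)$. Fix $v\in V$, $v\neq1$. Let $c=(v,1,1,\dots)\notin C$, and for $j\ge2$ let $b_j\in C$ have $v$ in place $1$, $v^{-1}$ in place $j$, and $1$ elsewhere. Put $k_0=\lfloor\log_2|S|\rfloor$.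

Let $h\in\hom(B,S)$, and put $e=h(1,1)$, $e'=h(1,0)$, so that $e'\le e$. Then $h$ maps the upper floor into $H_e$, and $g(x)=h(x,0)$ is a group homomorphism $P^{(\mathbb{N})}\to H_{e'}$. Let $V_i$ and $t_i$ be the copies of $V$ and $t$ in place $i$, let $W_i=g(V_i)$ and $\tau_i=g(t_i)$, and let $J_h$ be the set of $i$ for which $W_i$ is nontrivial.

\emph{Claim 1: $|J_h|\le k_0$.} Since $V$ is abelian and normalized by $t$, the map $w\mapsto[w,t]=w^{-1}t^{-1}wt$ is an endomorphism of $V$. Its kernel is $C_V(t)=1$, so it is onto. Applying $g$, we see that $w\mapsto[w,\tau_i]$ is an endomorphism of the finite group $W_i$ that is onto, hence injective; that is, $C_{W_i}(\tau_i)$ is trivial. For $j\ne i$ the group $W_j$ commutes elementwise with $W_i$ and with $\tau_i$. So for finite $J\subseteq J_h$ and $i\in J$, the intersection of $W_i$ with the product of the $W_j$, $j\in J\setminus\{i\}$, lies in $C_{W_i}(\tau_i)$ and is trivial. The product of the $W_i$, $i\in J$, is therefore direct, and $2^{|J|}\le|S|$.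

\emph{Claim 2: $h(b_j,1)$ is the same for all $j\ge2$ with $j\notin J_h$.} Let $j,j'$ be two such indices and $d=b_jb_{j'}^{-1}\in C$. Then $d\in V_jV_{j'}$, so $g(d)=e'$. Put $k=h(d,1)\in H_e$. Then $ke'=h(d,1)h(1,0)=h(d,0)=e'$. Choose an idempotent $f\in M$ with $f\le e'$. Then $f\le e$ and $kf=ke'f=e'f=f$, so $k\in K_{e,f}$. The order of $k$ in $H_e$ is a power of $p$, like that of $d$, so $k=e$ by (2). Hence $h(b_j,1)=k\,h(b_{j'},1)=h(b_{j'},1)$.

Let $\alpha(h)$ be the common value in Claim 2. Among the $2k_0+1$ values $h(b_2,1),\dots,h(b_{2k_0+2},1)$, at least $k_0+1$ equal $\alpha(h)$ by Claim 1. So $\alpha(h)$ is determined by these values, and $\alpha$ is continuous. Given $h_1,\dots,h_m$, choose $j\ge2$ outside the finite sets $J_{h_1},\dots,J_{h_m}$; evaluation at $(b_j,1)$ agrees with $\alpha$ on $h_1,\dots,h_m$. Finally $\alpha(\chi)=e_1$, and $\alpha(\pi_i)=c_i$ because $J_{\pi_i}=\{i\}$ and $b_j$ has $c_i$ in place $i$ when $j\neq i$. If $\alpha$ were evaluation at $(x,\varepsilon)$, then $\varepsilon=1$ and $x=c\notin C$, which is impossible. Lemma~\ref{lem:local} completes the proof.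
\end{proof}

The proof did not use the order of $t$, but nothing is gained by dropping that condition: if $C_V(t)=1$ and $t=t_pt'$ with $t_p$ of $p$-power order, $t'$ a $p'$-element, and both powers of $t$, then $C_V(t')=1$, since otherwise the $p$-element $t_p$ would fix a nonidentity element of the $p$-group $C_V(t')$.

Hypothesis (1) holds for the groups that matter in the residually small case.

\begin{lemma}\label{lem:Agroup}
Let $G$ be a finite nonabelian group with abelian Sylow subgroups. Then hypothesis \textup{(1)} of Theorem~\ref{thm:B} holds for some prime $p$.
\end{lemma}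

\begin{proof}
A finite group is \emph{$p$-nilpotent} if it has a normal subgroup of order prime to $p$ and index a power of $p$. Suppose $G$ has such a subgroup $N_p$ for every prime $p$. Then $\bigcap_{q\ne p}N_q$ is a normal $p$-subgroup of index prime to $p$, so all Sylow subgroups are normal and $G$ is their direct product, which is abelian. Hence $G$ is not $p$-nilpotent for some $p$. Frobenius' theorem states that $G$ is $p$-nilpotent if $N_G(Q)/C_G(Q)$ is a $p$-group for every $p$-subgroup $Q$. So there are a $p$-subgroup $Q$ and an element of $N_G(Q)$ whose image in $N_G(Q)/C_G(Q)$ has prime order $q\ne p$. The $p$-part of this element maps to the identity, so its $p'$-part $t$ lies in $N_G(Q)\setminus C_G(Q)$.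

The group $Q$ lies in a Sylow subgroup, so it is abelian, and $V=\{[w,t]:w\in Q\}$ is a subgroup normalized by $t$, nontrivial because $t\notin C_G(Q)$. Let $m$ be the order of $t$ and $\nu(w)=\prod_{k=0}^{m-1}t^{-k}wt^k$, an endomorphism of $Q$. Then $\nu(t^{-1}wt)=\nu(w)$, so $\nu$ kills $V$, while $\nu(w)=w^m$ for $w\in C_Q(t)$. An element $w\in C_V(t)$ thus satisfies $w^m=1$, and $w=1$ since $p\nmid m$.
\end{proof}

\section{Dualizable strong semilattices of rectangular groups}\label{sec:positive}

\subsection*{Rectangular groups and strong semilattices}
A \emph{rectangular group} is a direct product $L\times R\times G$ of a left zero semigroup, a right zero semigroup and a group, so $(l,r,g)(l',r',g')=(l,r',gg')$. We speak of the $L$-, $R$- and $G$-components of an element. The idempotents are the triples $(l,r,1)$.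

\begin{lemma}\label{lem:rect}
Let $T=I\times\Lambda\times H$ and $T'=L\times R\times G$ be rectangular groups.
\begin{enumerate}
\item[(a)] The homomorphisms $T\to T'$ are exactly the maps $\sigma\times\tau\times g$ with $\sigma\colon I\to L$ and $\tau\colon\Lambda\to R$ arbitrary and $g\colon H\to G$ a group homomorphism.
\item[(b)] If $p,q,v,v'\in T$ satisfy $pv=qv$ and $v'p=v'q$, then $p=q$.
\item[(c)] Every homomorphism from $T$ to a semilattice is constant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Such products are homomorphisms. Conversely, consider the three components of a homomorphism. A homomorphism $f\colon T\to L$ satisfies $f(pq)=f(p)$, so $f(i,\mu,ts)=f(i,\lambda,t)$ for all $\mu,s$, and $f$ depends only on $i$. Dually, a homomorphism $T\to R$ depends only on $\lambda$. A homomorphism $f\colon T\to G$ sends idempotents to $1$, and $(i,\lambda,t)=(i,\lambda,1)(i_0,\lambda_0,t)(i,\lambda,1)$, so $f$ depends only on $t$.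

(b) The first equation gives equality of the first and third components, the second equation that of the second components.

(c) Since $(i,\lambda,t)=(i,\lambda,ts^{-1})(j,\mu,s)(i,\lambda,1)$, the image of any element lies below the image of any other.
\end{proof}

A semilattice $Z$ is ordered by $w\le z$ if and only if $wz=w$. A \emph{strong semilattice} over $Z$ is a disjoint union $A=\bigcup_{z\in Z}A_z$ of semigroups together with homomorphisms $\varphi_{z,w}\colon A_z\to A_w$ for $z\ge w$, the \emph{structure maps}, such that $\varphi_{z,z}=\mathrm{id}$ and $\varphi_{w,v}\varphi_{z,w}=\varphi_{z,v}$, with product $ab=\varphi_{z,zw}(a)\,\varphi_{w,zw}(b)$ for $a\in A_z$, $b\in A_w$. Put $A_{\ge w}=\bigcup_{z\ge w}A_z$, and let $\varphi_w\colon A_{\ge w}\to A_w$ be given by $\varphi_{z,w}$ on $A_z$. Two facts follow from the definition: $\varphi_w$ is a homomorphism, since $\varphi_{zz',w}(ab)=\varphi_{z,w}(a)\varphi_{z',w}(b)$; and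
\begin{equation}\label{eq:absorb}
au=\varphi_w(a)u,\qquad ua=u\varphi_w(a)\qquad(a\in A_{\ge w},\ u\in A_w).
\end{equation}

For the rest of this section $A$ is a finite strong semilattice of rectangular groups $A_z=L_z\times R_z\times G_z$, $z\in Z$. By Lemma~\ref{lem:rect}(a), $\varphi_{z,w}=\varphi^L_{z,w}\times\varphi^R_{z,w}\times\varphi^G_{z,w}$. Let $0$ be the least element of $Z$, so that $\varphi_0$ is defined on all of $A$, and put $K_z=\ker\varphi^G_{z,0}$.

\begin{theorem}\label{thm:C}
$A$ is dualizable in each of the following cases:
\begin{enumerate}
\item[(i)] all $G_z$ are abelian;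
\item[(ii)] for some $w\in Z$ the group $K_w$ is dualizable and $G_z\in\mathbb{ISP}(K_w)$ for all $z\in Z$;
\item[(iii)] $|Z|=1$ and $G_0$ is dualizable.
\end{enumerate}
\end{theorem}

Case (i) contains all finite semilattices, abelian groups, and left and right zero semigroups. The semigroup $S_3\times\mathbf{2}$ misses all three cases, (ii) because its groups $K_z$ are trivial. The model for (ii) is a group with a zero adjoined.

\begin{example}\label{ex:same}
The semigroup $S_3^0$ is a strong semilattice over $\{1>0\}$ with $G_1=K_1=S_3$ and $G_0$ trivial. Since $S_3$ is dualizable by Theorem~\ref{thm:groups}, so is $S_3^0$ by case (ii). Collapsing the ideal $S_3\times\{0\}$ to a point maps $S_3\times\mathbf{2}$ onto $S_3^0$. Conversely $S_3\times\mathbf{2}$ is a subsemigroup of $S_3^0\times S_3^0$, since the identity and the zero of $S_3^0$ form a copy of $\mathbf{2}$. So the two semigroups generate the same variety, one is dualizable and the other is not, and $S_3\times\mathbf{2}$ is not inherently nondualizable.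
\end{example}

To prove the theorem we take $B\in\mathbb{ISP}(A)$ and a continuous local evaluation $\alpha$ on $\hom(B,A)$, and look for a point of $B$ at which $\alpha$ is evaluation. The semigroup $B$ is again a strong semilattice of rectangular groups, so the point has four coordinates: its position $y$ in the semilattice and its three components in $B_y$. We find them one at a time. Lemma~\ref{lem:sets} serves for the left and right zero components; the next two lemmas serve for the position and for abelian group components.

\subsection*{Semilattices and abelian groups}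

\begin{lemma}\label{lem:semilattice}
Let $Y$ be a semilattice and $\alpha\colon\hom(Y,\mathbf{2})\to\mathbf{2}$ a continuous local evaluation. Then $\alpha$ is evaluation at some $y\in Y$.
\end{lemma}

\begin{proof}
Members of $\hom(Y,\mathbf{2})$ are order preserving. They include the constants $0$ and $1$, the pointwise product of any two members, and for $x\in Y$ the map $\chi_x$ with $\chi_x(w)=1$ if and only if $w\ge x$. Evaluation at $y$ sends $\chi_x$ to $1$ exactly when $x\le y$, so $y$ should be the largest $x$ with $\alpha(\chi_x)=1$. Since $Y$ need not have joins, we look for it in a finite subsemilattice. By continuity there is a finite nonempty $F\subseteq Y$ such that $\alpha(\chi)$ depends only on $\chi|_F$. Let $M$ be the subsemilattice generated by $F$, which is finite, and let $Q=\{x\in M:\alpha(\chi_x)=1\}$.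

The least element $m$ of $M$ lies in $Q$, since $\chi_m$ agrees on $M$ with the constant $1$. Let $x,x'\in Q$ and $\chi=\chi_x\chi_{x'}$. Then $\alpha(\chi)=\alpha(\chi_x)\alpha(\chi_{x'})=1$. If no element of $M$ lay above both $x$ and $x'$, then $\chi$ would agree on $M$ with the constant $0$, giving $\alpha(\chi)=0$. So let $q\in M$ be the product of all elements of $M$ above both. Then $q\ge x,x'$ and $\chi|_M=\chi_q|_M$, so $q\in Q$. Hence the finite set $Q$ has a largest element $y$. If $x\in M$ and $x\le y$, then $\chi_x\ge\chi_y$ pointwise, so $\alpha(\chi_x)\ge\alpha(\chi_y)=1$. Thus $Q=\{x\in M:x\le y\}$.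

Let $\chi\in\hom(Y,\mathbf{2})$. If $\chi|_M=0$, then $\alpha(\chi)=0=\chi(y)$. Otherwise let $x$ be the least element of the subsemilattice $\chi^{-1}(1)\cap M$. Then $\chi|_M=\chi_x|_M$, so $\alpha(\chi)=\alpha(\chi_x)$ equals $1$ if and only if $x\le y$, that is, if and only if $\chi(y)=\chi_x(y)=1$.
\end{proof}

Let $C_n$ be the cyclic group of order $n$. For a finite abelian group $D$ of exponent dividing $n$ put $\widehat D=\operatorname{Hom}(D,C_n)$, again a finite abelian group of exponent dividing $n$. We recall two facts of finite abelian group duality: every homomorphism from a subgroup of $D$ to $C_n$ extends to $D$, so $\widehat D$ separates the points of $D$; and every homomorphism $\widehat D\to C_n$ is evaluation at an element of $D$.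

\begin{lemma}\label{lem:char}
Let $H$ be an abelian group of exponent dividing $n$, let $\Xi$ be a closed subgroup of $\operatorname{Hom}(H,C_n)\subseteq C_n^H$, and let $\nu\colon\Xi\to C_n$ be a continuous homomorphism. Then there is $t\in H$ with $\nu(\xi)=\xi(t)$ for all $\xi\in\Xi$.
\end{lemma}

\begin{proof}
By continuity there is a finite $F\subseteq H$ such that $\nu(\xi)=1$ whenever $\xi|_F=1$. The subgroup $D=\langle F\rangle$ is finite, and $\nu$ kills the kernel of the restriction map $\Xi\to\widehat D$. So $\nu(\xi)=\bar\nu(\xi|_D)$ for a homomorphism $\bar\nu$ defined on a subgroup of $\widehat D$. Extend $\bar\nu$ to $\widehat D$; the extension is evaluation at some $t\in D$.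
\end{proof}

\subsection*{Subsemigroups of powers of $A$}
Fix $n\ge2$ with $a^{n+1}=a$ for all $a\in A$, a common multiple of the exponents of the $G_z$. Let $B$ be a subsemigroup of $A^X$. For $b\in B$ define $s(b)\in Z^X$ by $b_k\in A_{s(b)_k}$; then $s$ is a homomorphism and $Y=s(B)$ is a semilattice. For $y\in Y$ let $B_y=\{b\in B:s(b)=y\}$ and $B_{\ge y}=\{b\in B:s(b)\ge y\}$, and for $b\in B_{\ge y}$ put $\psi_y(b)=(\varphi_{y_k}(b_k))_{k\in X}$. A product $bc$ lies in $B_{\ge y}$ if and only if both factors do.

\begin{lemma}\label{lem:B}
Let $y\in Y$.
\begin{enumerate}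
\item[(a)] $B_y=I\times\Lambda\times H$ is a rectangular group, where $I\subseteq\prod_kL_{y_k}$, $\Lambda\subseteq\prod_kR_{y_k}$, and $H$ is a subgroup of $\prod_kG_{y_k}$.
\item[(b)] $\psi_y$ is a homomorphism $B_{\ge y}\to B_y$ that fixes $B_y$ pointwise.
\item[(c)] For $h\in\hom(B,A)$ there is a homomorphism $f\colon Y\to Z$ with $h(B_x)\subseteq A_{f(x)}$ for all $x\in Y$, and $h(\psi_y(b))=\varphi_{f(y)}(h(b))$ for $b\in B_{\ge y}$.
\item[(d)] Let $h_1\colon B_{\ge y}\to A$ and $h_0\colon B\to A_0$ be homomorphisms with $\varphi_0h_1=h_0$ on $B_{\ge y}$. Then the map $h$ that equals $h_1$ on $B_{\ge y}$ and $h_0$ elsewhere is a homomorphism $B\to A$.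
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $B_y$ is a subsemigroup of the rectangular group $\prod_kA_{y_k}$. Let $I,\Lambda,H$ be its three projections; $H$ is closed under products and under $g\mapsto g^{n-1}=g^{-1}$. If $b=(l,r,g)$, $b'=(l',r',g')$, $b''=(l'',r'',g'')$ lie in $B_y$, then so does $b^n\,b''\,(b')^n=(l,r',g'')$.

(b) Only $\psi_y(b)\in B$ needs proof. By \eqref{eq:absorb} in each coordinate, $bu=\psi_y(b)u$ and $ub=u\psi_y(b)$ for $u\in B_y$. Let $u=(l',r',1)\in B_y$ be idempotent and $\psi_y(b)=(l,r,g)\in\prod_kA_{y_k}$. Then $(bu)(ub)^n=(l,r',g)(l',r,1)=(l,r,g)$, and the left side lies in $B$.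

(c) Composing $h$ with the index map $A\to Z$ gives a homomorphism that is constant on each $B_x$ by Lemma~\ref{lem:rect}(c); call its value $f(x)$. Then $f$ is a homomorphism because $B_xB_{x'}\subseteq B_{xx'}$. For $b\in B_{\ge y}$ and $u\in B_y$, apply $h$ to $\psi_y(b)u=bu$ and use \eqref{eq:absorb}: $h(\psi_y(b))h(u)=h(b)h(u)=\varphi_{f(y)}(h(b))h(u)$. The equation $u\psi_y(b)=ub$ gives the same with $h(u)$ on the left. Now cancel in $A_{f(y)}$ by Lemma~\ref{lem:rect}(b).

(d) Note that $\varphi_0h=h_0$ on all of $B$. If $b,c\in B_{\ge y}$, then $h(bc)=h_1(b)h_1(c)=h(b)h(c)$. Otherwise $bc\notin B_{\ge y}$ and one of $h(b),h(c)$ lies in $A_0$, so by \eqref{eq:absorb}, $h(b)h(c)=\varphi_0(h(b))\,\varphi_0(h(c))=h_0(b)h_0(c)=h(bc)$.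
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:C}}
Let $B\le A^X$ and let $\alpha$ be a continuous local evaluation on $\hom(B,A)$. By Lemma~\ref{lem:local} we must show that $\alpha$ is an evaluation.

\medskip
\noindent\textbf{Step 1: the position $y$.} We find $y\in Y$ such that
\begin{equation}\label{eq:pos}
\begin{array}{l}
\text{for all $h_1,\dots,h_m\in\hom(B,A)$ there is $b\in B_{\ge y}$ with $\alpha(h_k)=h_k(b)$ for all $k$;}\\[2pt]
\text{for all $h\in\hom(B,A)$, with $f$ as in Lemma~\ref{lem:B}(c), $\alpha(h)\in A_{f(y)}$.}
\end{array}
\end{equation}
If $|Z|=1$, then $Y=\{y\}$ and there is nothing to prove. Let $|Z|\ge2$. Choose an idempotent $e_1\in A_z$ with $z\ne0$ and put $e_0=\varphi_0(e_1)$; then $e_0<e_1$ by \eqref{eq:absorb}, and we identify $\{e_0,e_1\}$ with $\mathbf{2}$. By Lemma~\ref{lem:rect}(c) the homomorphisms $B\to\{e_0,e_1\}$ are the maps $\chi\circ s$ with $\chi\in\hom(Y,\mathbf{2})$, and $\chi\mapsto\alpha(\chi s)$ is a continuous local evaluation on $\hom(Y,\mathbf{2})$. Lemma~\ref{lem:semilattice} gives $y$ with $\alpha(\chi s)=\chi(y)$ for all $\chi$.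

For the first line of \eqref{eq:pos}, add $\chi_ys$ to the list $h_1,\dots,h_m$: a point $b$ at which evaluation agrees with $\alpha$ on the longer list has $\chi_y(s(b))=\chi_y(y)=1$, that is, $s(b)\ge y$. For the second line, let $\alpha(h)\in A_{z'}$. For $w\in Z$ let $\kappa_w\colon A\to\{e_0,e_1\}$ be the homomorphism with $\kappa_w^{-1}(e_1)=A_{\ge w}$. Then $\kappa_wh=\chi s$, where $\chi(x)=1$ if and only if $f(x)\ge w$, and $\kappa_w(\alpha(h))=\alpha(\kappa_wh)=\chi(y)$. So $z'\ge w$ if and only if $f(y)\ge w$, for every $w$, and $z'=f(y)$.

\medskip
\noindent\textbf{Step 2: reduction to $B_y$.} The points $b$ in \eqref{eq:pos} lie above $y$, not necessarily at $y$. We therefore replace each $h$ by a homomorphism that does not distinguish $b$ from $\psi_y(b)$. For $z\in Z$ let $\mathcal{H}_z$ be the set of $h\in\hom(B,A)$ with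
\[
h(b)=h(\psi_y(b))\in A_z\ \text{ for } b\in B_{\ge y},\qquad h(b)\in A_0\ \text{ for } b\notin B_{\ge y},
\]
and let $\mathcal{H}=\bigcup_z\mathcal{H}_z$. Each condition involves at most two values of $h$, so the $\mathcal{H}_z$ and $\mathcal{H}$ are closed, hence compact. Applying $\psi_y$ to the point $b$ in \eqref{eq:pos}, we get:
\begin{equation}\label{eq:star}
\text{for all $h_1,\dots,h_m\in\mathcal{H}$ there is $d\in B_y$ with $\alpha(h_k)=h_k(d)$ for all $k$.}
\end{equation}

For $h\in\hom(B,A)$ let $h^*$ equal $h\psi_y$ on $B_{\ge y}$ and $\varphi_0h$ elsewhere. By Lemma~\ref{lem:B}(c), $\varphi_0h\psi_y=\varphi_0\varphi_{f(y)}h=\varphi_0h$ on $B_{\ge y}$, so $h^*$ is a homomorphism by Lemma~\ref{lem:B}(d). It lies in $\mathcal{H}_{f(y)}$ and agrees with $h$ on $B_y$. Moreover $\alpha(h^*)=\alpha(h)$: take $b\in B_{\ge y}$ with $\alpha(h)=h(b)$ and $\alpha(h^*)=h^*(b)$; since $h(b)=\alpha(h)\in A_{f(y)}$, we get $h^*(b)=\varphi_{f(y)}(h(b))=h(b)$. Consequently it suffices to find $d\in B_y$ with $\alpha(h)=h(d)$ for all $h\in\mathcal{H}$; then $\alpha(h)=\alpha(h^*)=h^*(d)=h(d)$ for all $h\in\hom(B,A)$.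

We record a source of members of $\mathcal{H}$.
\begin{equation}\label{eq:ext}
\begin{array}{l}
\text{If $\eta\colon B_y\to A_z$ is a homomorphism and $\varphi_0\eta$ is constant,}\\
\text{then $\eta$ is the restriction of a member of $\mathcal{H}_z$.}
\end{array}
\end{equation}
Indeed, the constant value $e$ is an idempotent of $A_0$, and Lemma~\ref{lem:B}(d) applies to $h_1=\eta\psi_y$ and the constant map $h_0=e$. Taking $\eta$ constant shows that each $\mathcal{H}_z$ is nonempty.

\medskip
\noindent\textbf{Step 3: splitting into components.} Write $B_y=I\times\Lambda\times H$. We take the $L_z$ pairwise disjoint, and likewise the $R_z$ and the $G_z$. For $h\in\mathcal{H}_z$ write $h|_{B_y}=\sigma_h\times\tau_h\times g_h$ with $\sigma_h\colon I\to L_z$, $\tau_h\colon\Lambda\to R_z$, $g_h\in\operatorname{Hom}(H,G_z)$. Let $\mathcal{L},\mathcal{R},\mathcal{G}$ be the sets of all $\sigma_h,\tau_h,g_h$ with $h\in\mathcal{H}$, and $\mathcal{G}_z$ the set of $g_h$ with $h\in\mathcal{H}_z$. The map $h\mapsto\sigma_h$ into $(\bigcup_zL_z)^I$ is continuous, so $\mathcal{L}$ is compact. If $\sigma_h=\sigma_{h'}$, then by \eqref{eq:star} the $L$-components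 of $\alpha(h)$ and $\alpha(h')$ are the values of $\sigma_h$ and $\sigma_{h'}$ at one point of $I$, so they agree. Hence the $L$-component of $\alpha(h)$ is $\alpha_L(\sigma_h)$ for a map $\alpha_L$ on $\mathcal{L}$. It is a local evaluation by \eqref{eq:star}. It is continuous because $\mathcal{H}\to\mathcal{L}$, a continuous surjection from a compact space to a Hausdorff space, is a quotient map. In the same way we obtain continuous local evaluations $\alpha_R$ on $\mathcal{R}$ and $\alpha_G$ on $\mathcal{G}$, and the $\mathcal{G}_z$ are compact. If $\alpha_L,\alpha_R,\alpha_G$ are evaluations at $i,\lambda,t$, then $d=(i,\lambda,t)$ is the required point.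

\medskip
\noindent\textbf{Step 4: the left and right zero components.} We treat $\alpha_L$; the argument for $\alpha_R$ is its left-right dual. If $|I|=1$, a local evaluation on $\mathcal{L}$ is an evaluation. Let $|I|\ge2$. To use Lemma~\ref{lem:sets} we need all two-valued maps on $I$: we show that $\{l,l'\}^I\subseteq\mathcal{L}$ for some $z$ and some $l\ne l'$ in $L_z$. Either two left zero components of $A$ merge on the way down to $A_0$, and then \eqref{eq:ext} applies, or none do, and then we can work in $A_0$.

\emph{Case 1: some $\varphi^L_{z,0}$ is not injective.} Let $l\ne l'$ in $L_z$ have the same image, and fix $r\in R_z$. For $\sigma\colon I\to\{l,l'\}$ the homomorphism $\eta(i,\lambda,t)=(\sigma(i),r,1)$ has $\varphi_0\eta$ constant, so $\sigma\in\mathcal{L}$ by \eqref{eq:ext}.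

\emph{Case 2: all $\varphi^L_{z,0}$ are injective.} Let $\pi\colon B\to L_0^X$ send $b$ to the tuple of $L$-components of the $\varphi_0(b_k)$. This is a homomorphism to a left zero semigroup, and $\pi\psi_y=\pi$ on $B_{\ge y}$ because $\varphi_0\varphi_{y_k}=\varphi_0$. On $B_y$ we have $\pi(i,\lambda,t)=\iota(i)$ with $\iota(i)=(\varphi^L_{y_k,0}(i_k))_k$, and $\iota\colon I\to L_0^X$ is injective. In particular $|L_0|\ge2$; choose $l\ne l'$ in $L_0$ and $r\in R_0$. Given $\sigma\colon I\to\{l,l'\}$, choose $\tilde\sigma\colon L_0^X\to\{l,l'\}$ with $\tilde\sigma\iota=\sigma$. Then $h(b)=(\tilde\sigma(\pi(b)),r,1)$ is a homomorphism $B\to A_0$, it lies in $\mathcal{H}_0$, and $\sigma_h=\sigma$.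

Identify $l,l'$ with $1,0$. The restriction of $\alpha_L$ to $\{l,l'\}^I$ is a continuous local evaluation, so Lemma~\ref{lem:sets} gives $i\in I$ with $\alpha_L(\mathbf{1}_{\{i\}})=1$. For any $\sigma\in\mathcal{L}$, a point of $I$ at which evaluation agrees with $\alpha_L$ on $\sigma$ and on $\mathbf{1}_{\{i\}}$ must be $i$. Hence $\alpha_L(\sigma)=\sigma(i)$.

\medskip
\noindent\textbf{Step 5: the group component in cases (ii) and (iii).} The hypotheses of the theorem enter only now. The difficulty is that $\mathcal{G}_z$ contains only those homomorphisms $H\to G_z$ that extend to $B$, and these may be too few to apply a duality for $G_z$. In case (ii) let $K=K_w$; in case (iii) let $w=0$ and $K=G_0$. In both cases $K\le G_w$ is dualizable and $G_z\in\mathbb{ISP}(K)$ for all $z$, so $H\le\prod_kG_{y_k}$ lies in $\mathbb{ISP}(K)$. We claim that $\operatorname{Hom}(H,K)\subseteq\mathcal{G}_w$. Fix $l\in L_w$, $r\in R_w$, let $g\in\operatorname{Hom}(H,K)$ and $\eta(i,\lambda,t)=(l,r,g(t))$. In case (iii), $B=B_y$ and $\eta\in\mathcal{H}_0$. In case (ii), $\varphi^G_{w,0}g$ is trivial, so $\varphi_0\eta$ is constant and \eqref{eq:ext} applies.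

The restriction of $\alpha_G$ to $\operatorname{Hom}(H,K)$ is a continuous local evaluation. By Lemma~\ref{lem:local} for $K$, it is evaluation at some $t\in H$. Let $g\in\mathcal{G}_z$ and $u\in\operatorname{Hom}(G_z,K)$. Then $ug\in\operatorname{Hom}(H,K)\subseteq\mathcal{G}$, so $u(\alpha_G(g))=\alpha_G(ug)=u(g(t))$. Such $u$ separate the points of $G_z$, so $\alpha_G(g)=g(t)$.

\medskip
\noindent\textbf{Step 6: the group component in case (i).} Here $\mathcal{G}_z$ may still be small, but it is a group, and this suffices. The unions $L=\bigcup_zL_z$, $R=\bigcup_zR_z$, $\Gamma=\bigcup_zG_z$ are strong semilattices with structure maps $\varphi^L,\varphi^R,\varphi^G$, and $A$ is the subsemigroup of $L\times R\times\Gamma$ of triples whose entries have the same index in $Z$. Since the $G_z$ are abelian, $\Gamma$ is commutative, so the pointwise product of two homomorphisms $B\to\Gamma$ is a homomorphism. Let $h,h'\in\mathcal{H}_z$ have components $(h_L,h_R,h_\Gamma)$ and $(h'_L,h'_R,h'_\Gamma)$. For each $b$ the elements $h(b),h'(b)$ have the same index, $z$ or $0$. So $(h_L,h_R,h_\Gamma h'_\Gamma)$ maps $B$ into $A$ and is a member of $\mathcal{H}_z$,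 with group part $g_hg_{h'}$. Thus $\mathcal{G}_z$ is nonempty and closed under products in the group $\operatorname{Hom}(H,G_z)$ of exponent dividing $n$; it is a compact subgroup. Local evaluation on $g,g',gg'$ shows that $\alpha_G\colon\mathcal{G}_z\to G_z$ is a homomorphism.

One element $t$ has to serve all $z$ at once, so we convert all members of $\mathcal{G}$ into homomorphisms from $H$ to the single group $C_n$. Note that $H$ is abelian of exponent dividing $n$. Let $\Pi=\prod_{(z,\kappa)}\mathcal{G}_z$, the product over the finitely many pairs with $z\in Z$, $\kappa\in\widehat{G_z}$, and define continuous homomorphisms on this compact group by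
\[
\Phi\bigl((g_{z,\kappa})\bigr)=\prod_{(z,\kappa)}\kappa\circ g_{z,\kappa}\in\operatorname{Hom}(H,C_n),\qquad
\Theta\bigl((g_{z,\kappa})\bigr)=\prod_{(z,\kappa)}\kappa\bigl(\alpha_G(g_{z,\kappa})\bigr)\in C_n .
\]
For each $\gamma=(g_{z,\kappa})\in\Pi$ there is $t'\in H$ at which evaluation agrees with $\alpha_G$ on all $g_{z,\kappa}$, and then $\Theta(\gamma)=\Phi(\gamma)(t')$. So $\ker\Phi\subseteq\ker\Theta$, and $\Theta=\nu\Phi$ for a homomorphism $\nu\colon\Xi\to C_n$ on the compact group $\Xi=\Phi(\Pi)$. It is continuous because $\Pi\to\Xi$ is a quotient map. By Lemma~\ref{lem:char}, $\nu$ is evaluation at some $t\in H$. Apply this to the element of $\Pi$ with entry $g\in\mathcal{G}_z$ in place $(z,\kappa)$ and trivial entries elsewhere: $\kappa(\alpha_G(g))=\kappa(g(t))$. As $\widehat{G_z}$ separates the points of $G_z$, we get $\alpha_G(g)=g(t)$ for all $g\in\mathcal{G}$. This completes the proof of Theorem~\ref{thm:C}. \qed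

\section{Inherent nondualizability and residual largeness}\label{sec:converse}

Example~\ref{ex:same} suggests how to repair the converse of Theorem~\ref{thm:known}: place $S$ in $\mathbb{ISP}(D)$ for a semigroup $D$ in which everything collapses to a zero, so that case (ii) of Theorem~\ref{thm:C} applies. For a finite group $G$ let $T_G=(L_2\times R_2\times G)^0$.

\begin{theorem}\label{thm:D}
For a finite completely regular semigroup $S$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\mathbb{V}(S)$ is residually small;
\item[(2)] $S$ is a strong semilattice of rectangular groups, and its subgroups have abelian Sylow subgroups;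
\item[(3)] $S\in\mathbb{ISP}(T_G)$ for some finite group $G$ with abelian Sylow subgroups;
\item[(4)] $S\in\mathbb{ISP}(D)$ for some finite dualizable $D$;
\item[(5)] $S$ is not inherently nondualizable.
\end{enumerate}
\end{theorem}

The main work is (1)$\Rightarrow$(2). We exhibit three kinds of small semigroups whose varieties contain arbitrarily large subdirectly irreducible members, and then show that a finite completely regular semigroup avoiding them has the structure in (2).

We recall two structure theorems. A finite semigroup is \emph{completely simple} if it has no proper two-sided ideal. For a group $G$, nonempty sets $I,\Lambda$ and a matrix $P=(p_{\lambda i})$ over $G$, the \emph{Rees matrix semigroup} $\mathcal{M}(G;I,\Lambda;P)$ is $I\times G\times\Lambda$ with $(i,g,\lambda)(j,h,\mu)=(i,gp_{\lambda j}h,\mu)$. By \emph{Rees' theorem}, every finite completely simple semigroup is isomorphic to some $\mathcal{M}(G;I,\Lambda;P)$ with $P$ normalized: there are $i_0,\lambda_0$ with $p_{\lambda_0i}=p_{\lambda i_0}=1$ for all $i,\lambda$. If all entries of $P$ equal $1$, this is a rectangular group. By \emph{Clifford's theorem}, a finite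 completely regular semigroup $S$ is a disjoint union of completely simple subsemigroups $S_y$, indexed by a semilattice $Y$, with $S_xS_y\subseteq S_{xy}$.

\subsection*{Three sources of large subdirectly irreducibles}

\begin{lemma}\label{lem:pgroup}
A finite nonabelian $p$-group $P_0$ generates a residually large variety.
\end{lemma}

\begin{proof}
Let $N$ be maximal among the normal subgroups of $P_0$ properly contained in the commutator subgroup $P_0'$, and $P=P_0/N$. Then $P'=P_0'/N$ is a minimal normal subgroup of the $p$-group $P$, so it is central of order $p$. For a nonempty set $X$ we glue $X$ copies of $P$ along $P'$: let $C=\{x\in(P')^{(X)}:\prod_kx_k=1\}$, a central subgroup of $P^{(X)}$, and $Q=P^{(X)}/C\in\mathbb{V}(P_0)$. Then $Q'=(P')^{(X)}/C$ has order $p$. If $xC$ is central in $Q$ and $y$ is supported on $\{k\}$, then $[x,y]\in C$ is supported on $\{k\}$, which forces $[x_k,y_k]=1$. Hence $Z(Q)=Z(P)^{(X)}/C$ and $Q/Z(Q)\cong(P/Z(P))^{(X)}$ has at least $|X|$ elements.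

By Zorn's lemma let $M$ be maximal among the normal subgroups of $Q$ with $M\cap Q'=1$. Every normal subgroup properly containing $M$ meets $Q'$ nontrivially, hence contains it. So $Q'M/M$ is the least nontrivial normal subgroup of $Q/M$, which is therefore subdirectly irreducible. Since $[M,Q]\le M\cap Q'=1$, we have $M\le Z(Q)$, and $|Q/M|\ge|Q/Z(Q)|\ge|X|$.
\end{proof}

\begin{lemma}\label{lem:lrb}
$L_2^1$ and $R_2^1$ generate residually large varieties.
\end{lemma}

\begin{proof}
Reversing the multiplication exchanges the two, so consider $L_2^1=\{1,a,b\}$. A \emph{left regular band} is a semigroup satisfying $x^2=x$ and $xyx=xy$. In $L_2^1$ a product equals its first factor different from $1$, or $1$ if there is none, so $L_2^1$ is a left regular band. We claim that every left regular band lies in $\mathbb{V}(L_2^1)$. It suffices to show that homomorphisms to $L_2^1$ separate the points of a free left regular band. The two identities delete every repeated occurrence of a letter, so each element is represented by a nonempty word without repeated letters. Let $u\ne v$ be two such words. If a letter occurs in one and not in the other, send it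 to $a$ and all other letters to $1$; the words get the values $a$ and $1$. If $u,v$ have the same letters, then some letters $x,y$ occur in opposite orders; send $x\mapsto a$, $y\mapsto b$ and all other letters to $1$; the words get the values $a$ and $b$.

It remains to find large subdirectly irreducible left regular bands. Let $X$ be a set, $p,q\notin X$ two further points, and consider the following self-maps of $X\cup\{p,q\}$ under composition: for $D\subseteq X$ and $c\in\{p,q\}$, the map $u_{D,c}$ that sends $D\cup\{p,q\}$ to $c$ and fixes $X\setminus D$ pointwise; and the constant maps $k_z$ with value $z\in X\cup\{p,q\}$. For any map $s$ in this set $U$,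
\[
u_{D,c}\,u_{E,c'}=u_{D\cup E,c},\qquad sk_z=k_{s(z)},\qquad k_zs=k_z .
\]
So $U$ is a semigroup of idempotents. It satisfies $xyx=xy$: if $x$ or $y$ is constant then $xy$ is constant, and if $x=u_{D,c}$, $y=u_{E,c'}$ then both sides equal $u_{D\cup E,c}$. Let $\theta$ be a congruence containing a pair $(s,s')$ with $s\ne s'$, say $s(w)\ne s'(w)$. Multiplying on the right by $k_w$ gives $(k_z,k_{z'})\in\theta$ with $z\ne z'$. If $\{z,z'\}\ne\{p,q\}$, then one of the two, say $z$, lies in $X$. With $D=\{z'\}\cap X$, the map $u_{D,c}$ fixes $z$ and sends $z'$ to $c$, so multiplying on the left by $u_{D,p}$ and by $u_{D,q}$ gives $(k_z,k_p),(k_z,k_q)\in\theta$. In all cases $(k_p,k_q)\in\theta$. Thus $U$ is subdirectly irreducible, and $|U|\ge|X|$.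
\end{proof}

\begin{lemma}\label{lem:rees}
A finite completely simple semigroup $T$ that is not a rectangular group generates a residually large variety.
\end{lemma}

\begin{proof}
Let $T=\mathcal{M}(G;I,\Lambda;P)$ with $P$ normalized at $i_0,\lambda_0$, and let $g=p_{\lambda_1i_1}\ne1$. Let $p$ be a prime dividing the order of $g$, and let $M_p=\{0,1\}\times\mathbb{Z}_p\times\{0,1\}$ with product $(i,x,\lambda)(j,y,\mu)=(i,x+\lambda j+y,\mu)$. Since $p_{\lambda_\beta i_\alpha}=g^{\beta\alpha}$ for $\alpha,\beta\in\{0,1\}$, the set $\{i_0,i_1\}\times\langle g\rangle\times\{\lambda_0,\lambda_1\}$ is a subsemigroup of $T$, and $(i_\alpha,g^m,\lambda_\beta)\mapsto(\alpha,m \bmod p,\beta)$ maps it homomorphically onto $M_p$. So $M_p\in\mathbb{V}(T)$.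

For a set $X$ with $|X|\ge3$ let $M_X=X\times\mathbb{Z}_p\times X$ with product $(i,x,\lambda)(j,y,\mu)=(i,x+\delta_{\lambda j}+y,\mu)$, where $\delta$ is the Kronecker symbol. The identity matrix is the sum of the matrices with a single entry $1$ on the diagonal, and each summand is supplied by one copy of $M_p$. Precisely, for $i,\lambda\in X$ and $x\in\mathbb{Z}_p^{(X)}$ let $[i,x,\lambda]\in M_p^X$ have $k$th coordinate $(\delta_{ik},x_k,\delta_{\lambda k})$. This element determines $i,x,\lambda$, and $[i,x,\lambda][j,y,\mu]=[i,x+\epsilon+y,\mu]$ with $\epsilon_k=\delta_{\lambda k}\delta_{jk}$, a finitely supported vector with $\sum_k\epsilon_k=\delta_{\lambda j}$. So these elements form a subsemigroup of $M_p^X$, and $[i,x,\lambda]\mapsto(i,\sum_kx_k,\lambda)$ is a homomorphism onto $M_X$. Hence $M_X\in\mathbb{V}(T)$.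

We show that $M_X$ is subdirectly irreducible. Let a congruence $\theta$ relate distinct elements $(i,x,\lambda)$ and $(j,y,\mu)$. Multiplying by $(k,w,\kappa)$ on the left and $(l,0,\nu)$ on the right gives
\[
(k,\;w+\delta_{\kappa i}+x+\delta_{\lambda l},\;\nu)\ \mathrel{\theta}\ (k,\;w+\delta_{\kappa j}+y+\delta_{\mu l},\;\nu).
\]
The difference of the middle entries is $\Delta(\kappa,l)=(\delta_{\kappa i}-\delta_{\kappa j})+(x-y)+(\delta_{\lambda l}-\delta_{\mu l})$, and it is nonzero for some $\kappa,l$. If $i\ne j$, fix $l$; the values at $\kappa=i$ and at $\kappa\notin\{i,j\}$ differ by $1$. If $\lambda\ne\mu$, fix $\kappa$; the values at $l=\lambda$ and at $l\notin\{\lambda,\mu\}$ differ by $1$. If $i=j$ and $\lambda=\mu$, then $\Delta=x-y\ne0$. Fix $\kappa,l$ with $\Delta=\Delta(\kappa,l)\ne0$. As $k,w,\nu$ are arbitrary, $(k,w'+\Delta,\nu)\mathrel{\theta}(k,w',\nu)$ for all $k,w',\nu$, and $\Delta$ generates $\mathbb{Z}_p$. So $\theta$ contains the congruence that identifies elements with the same outer entries. This is the least congruence different from equality, and $|M_X|\ge|X|$.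
\end{proof}

\subsection*{The structure maps}
The semigroup $L_2^1=\{1,a,b\}$ is the simplest completely regular semigroup with rectangular group components that is not a strong semilattice of them: by \eqref{eq:absorb} the image $f\in\{a,b\}$ of $1$ would satisfy $fa=a$ and $fb=b$, whereas $fa=fb=f$. The trouble is that $1$ lies above two idempotents of the same component. This and its dual are the only obstacles.

\begin{proposition}\label{prop:strong}
Let $S$ be a finite completely regular semigroup whose completely simple subsemigroups are rectangular groups and which has no subsemigroup isomorphic to $L_2^1$ or $R_2^1$. Then $S$ is a strong semilattice of rectangular groups.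
\end{proposition}

\begin{proof}
Let $S=\bigcup_{y\in Y}S_y$ as in Clifford's theorem; each $S_y$ is a rectangular group $I_y\times\Lambda_y\times G_y$. Fix $x\ge y$ and an idempotent $e\in S_x$. Products of elements of $S_x\cup S_y$ with a factor in $S_y$ lie in $S_y$.

\emph{There is exactly one idempotent $f\le e$ in $S_y$.} For $u\in S_y$ the element $(eue)^\omega$ is such an idempotent. Suppose $f=(i,\lambda,1)$ and $f'=(j,\mu,1)$ are two. In a rectangular group the only idempotent below $e$ is $e$, since $ef=f$ and $fe=f$ force equality of the first and of the second components. So $e\notin S_y$. The idempotent $g=ff'=(i,\mu,1)$ satisfies $g\le e$. If $g\ne f$, then $fg=g$ and $gf=f$, so $\{e,f,g\}\cong R_2^1$. If $g=f$, then $\lambda=\mu$, so $ff'=f$, $f'f=f'$ and $\{e,f,f'\}\cong L_2^1$. Both are excluded.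

\emph{$eu=fu$ and $ue=uf$ for all $u\in S_y$.} By uniqueness $(eue)^\omega=f$, so $eue$ and $f$ have the same first component. With $v=(eu)^\omega\in S_y$ we have $v\cdot eue=eue$, so $eue$ has the first component of $v$, which is that of $eu$. Thus $eu$ and the idempotent $f$ have the same first component, whence $f\cdot eu=eu$; and $f\cdot eu=(fe)u=fu$. The equation $ue=uf$ is the left-right dual.

\emph{The maps $\psi_{x,y}$.} Let $b\in S_x$, $e=b^\omega$, let $b^{-1}$ be the inverse of $b$ in $H_e$, and $f$ as above. The element $bfb^{-1}\in S_y$ is idempotent, since $fb^{-1}bf=fef=f$, and lies below $e$. So $bfb^{-1}=f$, and multiplying on the right by $b$ gives $bf=fb$. Put $\psi_{x,y}(b)=bf\in S_y$; for $x=y$ we have $f=e$ and $\psi_{y,y}=\mathrm{id}$. For $u\in S_y$,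
\begin{equation}\label{eq:psi}
bu=beu=bfu=\psi_{x,y}(b)\,u,\qquad ub=ueb=ufb=u\,\psi_{x,y}(b).
\end{equation}
Let $b\in S_x$, $c\in S_{x'}$ with $x,x'\ge y$, and $u\in S_y$. By \eqref{eq:psi}, $\psi_{xx',y}(bc)u=b(cu)=\psi_{x,y}(b)\psi_{x',y}(c)u$ and $u\psi_{xx',y}(bc)=(ub)c=u\psi_{x,y}(b)\psi_{x',y}(c)$. Lemma~\ref{lem:rect}(b) gives $\psi_{xx',y}(bc)=\psi_{x,y}(b)\psi_{x',y}(c)$. For $x=x'$ this says that $\psi_{x,y}$ is a homomorphism, and for $y=xx'$ it is the product formula $bc=\psi_{x,xx'}(b)\psi_{x',xx'}(c)$. Finally let $x\ge y\ge w$, $b\in S_x$, $u'\in S_y$, $u\in S_w$. Then $u'u,uu'\in S_w$, and \eqref{eq:psi} gives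
\[
\psi_{x,w}(b)\,u'u=bu'u=\psi_{x,y}(b)\,u'u=\psi_{y,w}(\psi_{x,y}(b))\,u'u
\]
and the mirror-image equations with $uu'$ on the left. By Lemma~\ref{lem:rect}(b), $\psi_{y,w}\psi_{x,y}=\psi_{x,w}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
(1)$\Rightarrow$(2). If $T$ is a subsemigroup of $S$, then $\mathbb{V}(T)\subseteq\mathbb{V}(S)$ is residually small. By Lemma~\ref{lem:pgroup} the Sylow subgroups of subgroups of $S$ are abelian, and by Lemmas~\ref{lem:lrb} and~\ref{lem:rees} the hypotheses of Proposition~\ref{prop:strong} hold.

(2)$\Rightarrow$(3). Let $S=\bigcup_{y\in Y}S_y$ with $S_y=I_y\times\Lambda_y\times G_y$, and let $G=\prod_yG_y$. Each $G_y$ is isomorphic to a subgroup of $S$, and a Sylow subgroup of $G$ is a product of Sylow subgroups of the $G_y$, so it is abelian. Let $\Psi_y\colon S\to S_y^0$ be the homomorphism $\varphi_y$ on $S_{\ge y}$ and $0$ elsewhere; it is a homomorphism because a product lies in $S_{\ge y}$ if and only if both factors do. Two elements of $S_y$ are separated by $\Psi_y$. If $s\in S_y$, $s'\in S_{y'}$ with $y\ne y'$, say $y'\not\ge y$, then $\Psi_y(s)=s\ne0=\Psi_y(s')$. In turn the points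 of $S_y^0$ are separated by the homomorphisms $S_y^0\to T_G$ given by $(i,\lambda,t)\mapsto(\sigma(i),\tau(\lambda),t)$, $0\mapsto0$, where $\sigma\colon I_y\to L_2$ and $\tau\colon\Lambda_y\to R_2$ are arbitrary and $G_y$ is regarded as a subgroup of $G$.

(3)$\Rightarrow$(4). $T_G$ is a strong semilattice over $\{1>0\}$ with $A_1=L_2\times R_2\times G$ and $A_0$ trivial, so $K_1=G$. The group $G$ is dualizable by Theorem~\ref{thm:groups}, and Theorem~\ref{thm:C}(ii) with $w=1$ shows that $T_G$ is dualizable.

(4)$\Rightarrow$(5) is the definition of inherent nondualizability, and (5)$\Rightarrow$(1) is Theorem~\ref{thm:known}.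
\end{proof}

\section{Consequences for dualizability}\label{sec:cor}

When all subgroups are abelian, hypothesis (1) of Theorem~\ref{thm:B} cannot hold, and the original question has a positive answer. A \emph{normal band} is a semigroup satisfying $x^2=x$ and $xyzx=xzyx$.

\begin{corollary}\label{cor:abelian}
A finite completely regular semigroup all of whose subgroups are abelian is dualizable if and only if it generates a residually small variety. In particular, every finite commutative completely regular semigroup and every finite normal band is dualizable.
\end{corollary}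

\begin{proof}
If the variety is residually small, apply Theorem~\ref{thm:D}, (1)$\Rightarrow$(2), and Theorem~\ref{thm:C}(i). If it is residually large, apply Theorem~\ref{thm:known}.

For the last sentence we verify the hypotheses of Proposition~\ref{prop:strong} and then apply Theorem~\ref{thm:C}(i). A commutative Rees matrix semigroup has $|I|=|\Lambda|=1$ and is a group, and $L_2^1$, $R_2^1$ are not commutative. In a band all subgroups are trivial, so a completely simple subsemigroup has trivial $G$ and is a rectangular group; and $L_2^1$, $R_2^1$ violate $xyzx=xzyx$ when $x=1$ and $y,z$ are the other two elements.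
\end{proof}

A \emph{Clifford semigroup} is a strong semilattice of groups. Injective structure maps are the opposite extreme from $G^0$: nothing is lost on the way down, so hypothesis (2) of Theorem~\ref{thm:B} is automatic.

\begin{corollary}\label{cor:clifford}
Let $S$ be a finite Clifford semigroup with injective structure maps. Then $S$ is dualizable if and only if $S$ is commutative or $S$ is a group with abelian Sylow subgroups.
\end{corollary}

\begin{proof}
The ``if'' part is Theorem~\ref{thm:C}(i) and Theorem~\ref{thm:groups}. For the converse let $S=\bigcup_{z\in Z}G_z$. If some subgroup of $S$ has a nonabelian Sylow subgroup, then $\mathbb{V}(S)$ is residually large by Lemma~\ref{lem:pgroup}, and $S$ is inherently nondualizable by Theorem~\ref{thm:known}. So assume that all these Sylow subgroups are abelian and that $S$ is neither commutative nor a group. The bottom group $G_0$ is an ideal with no proper subideal, so it is the minimal ideal, and $S\ne G_0$. A strong semilattice of abelian groups is commutative, so some $G_z$ is nonabelian; it embeds in $G_0$, which is therefore nonabelian. Lemma~\ref{lem:Agroup} gives hypothesis (1)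 of Theorem~\ref{thm:B}. If $e$ is the identity of $G_z$ and $f$ that of $G_0$, then $xf=\varphi_{z,0}(x)$ for $x\in G_z$, so $K_{e,f}=\ker\varphi_{z,0}$ is trivial and hypothesis (2) holds. Hence $S$ is not dualizable.
\end{proof}

\begin{corollary}\label{cor:product}
For a finite group $G$ and a finite semilattice $Y$ with $|Y|\ge2$, the semigroup $G\times Y$ is dualizable if and only if $G$ is abelian. If $G$ is nonabelian with abelian Sylow subgroups, then $\mathbb{V}(G\times Y)$ is residually small and $G\times Y$ is neither dualizable nor inherently nondualizable.
\end{corollary}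

\begin{proof}
$G\times Y$ is a Clifford semigroup with components $G\times\{y\}$ and bijective structure maps. It is not a group, and it is commutative exactly when $G$ is abelian, so Corollary~\ref{cor:clifford} gives the first statement. If $G$ has abelian Sylow subgroups, then $G\times Y$ satisfies condition (2) of Theorem~\ref{thm:D}, hence also (1) and (5).
\end{proof}

Every $G\times Y$ as in the second sentence of Corollary~\ref{cor:product} thus answers the question of Section~\ref{sec:intro} negatively. Between Theorems~\ref{thm:B} and~\ref{thm:C} there remain semigroups to which neither applies. An example is the Clifford semigroup over $\{1>0\}$ with $G_1=S_3$, $G_0$ of order $2$, and the sign homomorphism as structure map. It satisfies condition (2) of Theorem~\ref{thm:D}. Its minimal ideal $G_0$ is abelian, so hypothesis (1) of Theorem~\ref{thm:B} fails; and $S_3$ is nonabelian while $K_1$, of order $3$, and $K_0=1$ are abelian, so no case of Theorem~\ref{thm:C} applies.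

\begin{thebibliography}{9}

\bibitem{CDAS}
\emph{The Classification of Dualisable Aperiodic Semigroups},
\texttt{https://opal.latrobe.edu.au/ndownloader/files/31212412}.

\bibitem{KS}
K.~Kearnes and \'A.~Szendrei,
\emph{Dualizable algebras with parallelogram terms},
Algebra Universalis \textbf{76} (2016).

\end{thebibliography}
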